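
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Elliptic islands in the standard family near parameters\\ with irrational vertical rotation number}


\begin{abstract}
Let $\rho_V^+(k)$ be the supremum of the vertical rotation numbers of the standard map
$\overline T_k$ of the torus. We show that if $\rho_V^+(k)$ is irrational, then arbitrarily close to
$k$, and to its right, there is an interval of parameters almost all of which give maps that are not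
ergodic with respect to Lebesgue measure. A perturbation inside the one-parameter standard family
therefore suffices to destroy ergodicity. Small $k$ are covered by explicit elliptic orbits. For
$k>\sqrt{1+1/\pi^2}$ the proof has two parts. Some orbits of maximal average climb are never kicked
downward, so one of them can be closed up, after a small increase of $k$, into
a periodic orbit that climbs strictly faster. Such an orbit did not exist at $k$, and at the first
parameter where it appears it is born in a fold that produces an elliptic periodic point. As a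
supplement we prove that $\rho_V^+$ is continuous, is nondecreasing for $k>\sqrt{1+1/\pi^2}$, and takes each
irrational value at most once there.
\end{abstract}

\section{The question and the answer}

Let $T^2=\mathbb R^2/\mathbb Z^2$ and $p_2(x,y)=y$. For $k>0$ the standard map
$\overline T_k\colon T^2\to T^2$ is induced by
\[
T_k(x,y)=\bigl(x+y+k\sin 2\pi x,\; y+k\sin 2\pi x\bigr),\qquad (x,y)\in\mathbb R^2 .
\]
The map $T_k$ is real-analytic and has Jacobian determinant $1$. Moreover
$T_k(z+(m,n))=T_k(z)+(m+n,n)$ for integers $m,n$, so $\overline T_k$ is well defined and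
$p_2(T_k^n(z))-p_2(z)$ depends only on the class of $z$ in $T^2$. Each iterate gives the momentum $y$ a \emph{kick}
$k\sin2\pi x$, upward or downward. The \emph{vertical rotation number}
\[
\rho_V(\overline z)=\lim_{n\to\infty}\frac{p_2(T_k^n(z))-p_2(z)}{n}
\]
is the average kick along the orbit, when the limit exists, and
\[
\rho_V^+(k)=\sup\{\rho_V(\overline z):\ \overline z\in T^2,\ \rho_V(\overline z)\text{ exists}\}
\]
is the fastest possible average climb. We write $\rho^+=\rho_V^+$ from now on.

The first bounds are immediate. A kick is at most $k$ and $(0,0)$ is fixed, so $0\le\rho^+(k)\le k$.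
If $n\ge1$ is an integer and $k\ge n$, choose $x$ with $\sin2\pi x=n/k$; then $T_k(x,0)=(x+n,n)$, so this
point climbs exactly $n$ per step. Hence
\begin{equation}\label{eq:trivial}
\lfloor k\rfloor\le\rho^+(k)\le k .
\end{equation}

Call an area-preserving map of $T^2$ \emph{fully ergodic} if every measurable invariant set has
Lebesgue measure $0$ or $1$. It is known that if $\rho^+(k)$ is irrational for some $k>0$, then
arbitrarily close to $\overline T_k$ in the analytic topology there are maps that are not fully
ergodic. The perturbation there is a general analytic one. The following question is posed in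
\cite{VR}: \emph{can the perturbation be taken inside the standard family, that is, can it be just a
change of $k$?} Precisely: given $k$ with $\rho^+(k)$ irrational and $\epsilon>0$, is there $k'$ with
$|k'-k|<\epsilon$ such that $\overline T_{k'}$ is not fully ergodic? The answer is yes. Put
\[
\kappa_*=\sqrt{1+1/\pi^2}\approx1.049,\qquad \kappa_{**}=\sqrt{1+4/\pi^2}\approx1.185 .
\]

\begin{theorem}\label{thm:A}
Let $k>0$ be such that $\rho^+(k)$ is irrational, and let $\epsilon>0$. There is a nonempty open
interval $J\subset(k,k+\epsilon)$ such that $\overline T_{k'}$ is not fully ergodic for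
Lebesgue-almost every $k'\in J$. If $k<\kappa_{**}$, the irrationality of $\rho^+(k)$ is not needed.
\end{theorem}

The tools of the proof also describe the function $\rho^+$ itself. A \emph{plateau} is a
nondegenerate interval in $(\kappa_*,\infty)$ on which $\rho^+$ is constant.

\begin{theorem}\label{thm:B}
The function $\rho^+$ has the following properties.
\begin{enumerate}
\item[(1)] $\rho^+$ is continuous on $(0,\infty)$ and nondecreasing on $(\kappa_*,\infty)$.
\item[(2)] On $(\kappa_*,\infty)$ each irrational value of $\rho^+$ is taken at most once. Every irrational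
$\omega>\kappa_*$ equals $\rho^+(k)$ for exactly one $k>0$. In particular $\rho^+(k)$ is irrational for
uncountably many $k$.
\item[(3)] If $\kappa_*<a<b$ and $\rho^+(a)\ne\rho^+(b)$, there is a nonempty open interval
$J\subset(a,b)$ such that $\overline T_k$ is not fully ergodic for almost every $k\in J$. Hence every
$k\in(0,\infty)$ that is not in the interior of a plateau is a limit of parameters whose maps are not fully
ergodic; and every plateau has rational height.
\end{enumerate}
\end{theorem}

\paragraph{Why one expects this, and what has to be overcome.}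
Suppose $\omega=\rho^+(k)$ is irrational. An orbit realizing $\omega$ returns close to itself. After
a small increase of $k$ one hopes to close it into a periodic orbit with rational climb $p/q$
slightly \emph{above} $\omega$. No such orbit exists at $k$, so it must be born at some parameter
in between. In an area-preserving family one expects periodic points to be born in pairs, one hyperbolic
and one elliptic, and an elliptic point is generally surrounded by invariant curves, which rule
out ergodicity. In carrying this out we meet the following difficulties.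
\begin{itemize}
\item Increasing $k$ strengthens downward kicks as well as upward ones. It helps along an orbit
that receives no downward kicks. For $k>\kappa_*$ we find orbits of maximal average climb with this
property (Section~\ref{sec:good}).
\item Closing a returning orbit yields only an approximate solution of a nonlinear system. We
replace equations by inequalities: one-sided approximate solutions (supersolutions) exist easily, and
the least of them above a suitable barrier is an exact solution (Section~\ref{sec:super}).
\item A generic return of the orbit may have $p/q$ slightly below $\omega$. Kac's formula shows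
that some return has $p/q\ge\omega$, and irrationality makes this strict (Section~\ref{sec:closing}).
\item A birth in $q$ variables could be degenerate. Minimality of the solution, combined with the
Perron--Frobenius theorem, forces a fold, possibly of higher order, whose upper branch is elliptic
near the birth (Section~\ref{sec:birth}).
\end{itemize}
Parameters $k<\kappa_{**}$ are covered by explicit orbits of period one and two. The case of period one
already shows the whole fold mechanism, and we do it by hand in Section~\ref{sec:explicit}.

\section{Preliminaries}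

\subsection{Orbits as sequences}

Put
\[
f_k(x)=k\sin2\pi x,\qquad g_k(x)=2x+f_k(x),\qquad g_k(x+1)=g_k(x)+2,
\]
and drop the subscript when $k$ is clear. For a sequence $(x_j)$ let
$\Delta^2x_j=x_{j+1}-2x_j+x_{j-1}$. If $(x_j,y_j)=T_k^j(x_0,y_0)$, then $y_{j+1}=y_j+f(x_j)$ and
$x_{j+1}=x_j+y_{j+1}$. So $y_j=x_j-x_{j-1}$, and orbits correspond exactly to sequences with
\begin{equation}\label{eq:orbit}
\Delta^2x_j=f(x_j),\qquad\text{equivalently}\qquad x_{j+1}+x_{j-1}=g(x_j).
\end{equation}
Moreover
\begin{equation}\label{eq:kicks}
y_n-y_0=\sum_{j=0}^{n-1}f(x_j).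
\end{equation}
In the coordinates $(x_j,x_{j-1})$, related to $(x_j,y_j)$ by a linear change that does not depend on $j$,
one step has derivative
\begin{equation}\label{eq:A}
A_j=\begin{pmatrix}a_j&-1\\1&0\end{pmatrix},\qquad a_j=g'(x_j)=2+2\pi k\cos2\pi x_j ,
\end{equation}
so traces and multipliers of periodic points can be computed from products of these matrices.

\subsection{The supremum as a maximum over invariant measures}

\begin{lemma}\label{lem:max}
$\rho^+(k)=\max_\mu\int f_k\,d\mu$ over the $\overline T_k$-invariant Borel probability measures $\mu$,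
and the maximum is attained at an ergodic $\mu$.
\end{lemma}

\begin{proof}
Since $f_k$ has period $1$ in $x$, it defines a continuous function on $T^2$. By \eqref{eq:kicks}, if
$\rho_V(\overline z)$ exists, it is the limit
of the averages of $f_k$ along the orbit. Any weak-* limit $\mu$ of the empirical measures of
$\overline z$ is then invariant with $\int f_k\,d\mu=\rho_V(\overline z)$. So $\rho^+(k)$ is at most
the supremum of $\int f_k\,d\mu$. This supremum is attained, by weak-* compactness, and by ergodic
decomposition it is attained at an ergodic $\mu$. For this $\mu$, Birkhoff's theorem gives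
$\rho_V=\int f_k\,d\mu$ at $\mu$-almost every point, which is the converse inequality.
\end{proof}

We call an invariant $\mu$ with $\int f_k\,d\mu=\rho^+(k)$ \emph{maximizing}.

\subsection{From elliptic points to invariant sets}\label{sec:ell}

A number $\alpha$ is \emph{Diophantine} if there are $\gamma,\sigma>0$ with
$|\alpha-m/n|\ge\gamma n^{-2-\sigma}$ for all integers $m$ and $n\ge1$. The non-Diophantine numbers
form a null set.

Let $\Phi$ be a real-analytic area-preserving local diffeomorphism of the plane with a fixed point of
multipliers $e^{\pm2\pi i\alpha}$, $\alpha$ irrational. It has a formal Birkhoff normal form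
$z\mapsto z\exp\bigl(2\pi i(\alpha+\sum_{l\ge1}c_l|z|^{2l})\bigr)$. We use two classical facts.
\begin{itemize}
\item (Moser; see \cite[\S\S32--34]{SM}.) If some $c_l\ne0$, every neighborhood of the fixed point
contains a $\Phi$-invariant Jordan curve surrounding it.
\item (R\"ussmann \cite{R2}; see also \cite{R1}.) If all $c_l=0$ and $\alpha$ satisfies the Bruno
condition, in particular if $\alpha$ is Diophantine, then $\Phi$ is analytically conjugate near the
fixed point to the rotation by $2\pi\alpha$. The curves corresponding to small circles are then invariant.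
\end{itemize}

\begin{lemma}\label{lem:E}
If $\overline T_k^q$ has a fixed point with multipliers $e^{\pm2\pi i\alpha}$, $\alpha$ Diophantine,
then $\overline T_k$ is not fully ergodic.
\end{lemma}

\begin{proof}
By the two facts, every neighborhood of the point contains a Jordan curve $C$ around it that is
invariant under $\overline T_k^q$. Take $C$ in a small disc on which $\overline T_k^q$ is a
diffeomorphism onto its image, and let $D$ be the closed disc bounded by $C$. Then
$\overline T_k^q(D)$ is the closed disc bounded by $\overline T_k^q(C)=C$, so $\overline T_k^q(D)=D$.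
Choose $C$ so small that $q\cdot\operatorname{area}(D)<1$. The set
$\bigcup_{i<q}\overline T_k^i(D)$ is invariant. Its measure is positive, because $D$ has nonempty
interior, and it is less than $1$.
\end{proof}

\begin{lemma}\label{lem:N}
If $\alpha$ is a nonconstant real-analytic function on an open interval, then $\alpha(\tau)$ is
Diophantine for almost every $\tau$.
\end{lemma}

\begin{proof}
The zeros of $\alpha'$ are isolated. Off these zeros $\alpha$ is locally a diffeomorphism, so the
preimage of the null set of non-Diophantine numbers is null.
\end{proof}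

\section{Explicit elliptic points and the model fold}\label{sec:explicit}

\subsection{Climbing $n$ per step}\label{sec:model}

Fix an integer $n\ge1$ and look for points with $T_k(x,0)=(x+n,n)$, that is, $k\sin2\pi x=n$. There is none
for $k<n$. Modulo $1$ there is exactly one at $k=n$, namely $x=\frac14$, and there are two for $k>n$. All
of them lie on one analytic curve,
\[
x(\tau)=\tfrac14+\tau,\qquad \kappa(\tau)=\frac{n}{\cos2\pi\tau}=n+2\pi^2n\tau^2+\cdots,\qquad |\tau|<\tfrac14,
\]
along which the trace of the derivative is
\[
2+f_k'(x)=2+2\pi\kappa(\tau)\cos\bigl(\tfrac{\pi}{2}+2\pi\tau\bigr)=2-2\pi n\tan2\pi\tau .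
\]
For $\tau<0$ the trace exceeds $2$ and the point is hyperbolic. For small $\tau>0$, precisely as long as
$n\tan2\pi\tau<2/\pi$, the trace lies in $(-2,2)$ and the point is elliptic. Since
$\kappa^2=n^2(1+\tan^22\pi\tau)$, in terms of $k$ the upper point is elliptic exactly for
$n<k<\sqrt{n^2+4/\pi^2}$. Its rotation angle is a nonconstant analytic function of $k$, so by
Lemmas~\ref{lem:E} and~\ref{lem:N} $\overline T_k$ is not fully ergodic for almost every such $k$.

Four features of this computation will reappear with $q$ unknowns in place of one. There is a first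
parameter $k_1=n$ at which the orbit exists. There the linearized equation degenerates: the
derivative of $k\sin 2\pi x-n$ in $x$ vanishes. Its derivative in $k$, which is $\sin2\pi x$, is positive there, so the
solutions form a smooth curve, along which $k$ has a minimum. Finally, the solution with the larger $x$ is the
elliptic one.

\subsection{All parameters below $\kappa_{**}$}

\begin{proposition}\label{prop:small}
$\overline T_k$ is not fully ergodic for almost every $k\in(0,\kappa_{**})$.
\end{proposition}

\begin{proof}
In each of three ranges we exhibit an elliptic periodic point whose rotation angle is a nonconstant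
analytic function of $k$, and apply Lemmas~\ref{lem:N} and~\ref{lem:E}.

\emph{$0<k<2/\pi$.} The fixed point $(\frac12,0)$ has trace $2+f_k'(\frac12)=2-2\pi k\in(-2,2)$.

\emph{$2/\pi<k<1$.} At $k=2/\pi$ this fixed point loses ellipticity, and an orbit of period $2$ takes over.
For $u\in(0,\frac14)$ put $\theta=2\pi u\in(0,\frac\pi2)$ and
\[
k=\frac{4u}{\sin2\pi u}=\frac2\pi\cdot\frac{\theta}{\sin\theta}.
\]
Since $(\theta/\sin\theta)'=(\sin\theta-\theta\cos\theta)/\sin^2\theta>0$, $k$ is an analytic function of $u$
with positive derivative, increasing from $2/\pi$ to $1$. The sequence $x_j=\frac12+(-1)^ju$ satisfies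
\[
\Delta^2x_j=-4(-1)^ju=-(-1)^jk\sin2\pi u=f_k(x_j),
\]
so it is an orbit of period $2$. By \eqref{eq:A}, both steps have the same derivative matrix $A$, with
\[
a=2-2\pi k\cos2\pi u=2-4\theta\cot\theta .
\]
Since $(\theta\cot\theta)'=(\sin\theta\cos\theta-\theta)/\sin^2\theta<0$, and $\theta\cot\theta$ goes
from $1$ to $0$, $a$ increases strictly from $-2$ to $2$. Write $a=2\cos\beta$, $\beta\in(0,\pi)$. The derivative $A^2$ of
$T_k^2$ has multipliers $e^{\pm2i\beta}$, and the angle $\alpha=\beta/\pi$ is analytic and nonconstant in $u$, hence in $k$.

\emph{$1<k<\kappa_{**}$.} This is Section~\ref{sec:model} with $n=1$.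
\end{proof}

Proposition~\ref{prop:small} proves Theorem~\ref{thm:A} for $k<\kappa_{**}$: take
$J=(k,\min(k+\epsilon,\kappa_{**}))$. Since $\kappa_*<\kappa_{**}$, it remains to treat $k>\kappa_*$.

\section{Supersolutions}\label{sec:super}

In the equation $x_{j+1}+x_{j-1}=g(x_j)$ the function $g$ is not monotone, but the left side is
increasing in the neighbors. This one-sided monotonicity is enough to produce solutions from
inequalities.

\begin{definition}
Let $q\ge1$, $p$, $s$ be integers. The class $\mathcal C=\mathcal C(q,p,s)$ is the set of real sequences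
with
\[
u_{j+q}=u_j+pj+s\qquad\text{for all }j\in\mathbb Z .
\]
For $u\in\mathcal C$ put
\[
F_j(u,k)=g_k(u_j)-u_{j+1}-u_{j-1}=f_k(u_j)-\Delta^2u_j .
\]
We call $u$ a \emph{supersolution} at $k$ if all $F_j(u,k)\ge0$, and a \emph{solution} at $k$ if all $F_j(u,k)=0$.
\end{definition}

An element of $\mathcal C$ is determined by $(u_0,\dots,u_{q-1})\in\mathbb R^q$. Differences of
elements of $\mathcal C$ are $q$-periodic. Adding an integer constant preserves $\mathcal C$ and all
the $F_j$, and $F_j$ is $q$-periodic in $j$, because $pj+s$ is an integer with zero second difference.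
A solution in $\mathcal C$ is an orbit with $x_q=x_0+s$ and
\[
y_q=u_q-u_{q-1}=(u_0+s)-(u_{-1}-p+s)=y_0+p .
\]
So $T_k^q(x_0,y_0)=(x_0+s,y_0+p)$: the point is fixed by $\overline T_k^q$, has vertical rotation
number $p/q$, and therefore
\begin{equation}\label{eq:solrho}
\text{a solution of class }\mathcal C(q,p,s)\text{ at }k\quad\Longrightarrow\quad\rho^+(k)\ge p/q .
\end{equation}

\begin{lemma}[Lowering principle]\label{lem:LP}
Let $u\in\mathcal C$ be a supersolution and let $w<u_j$ satisfy $g(w)\ge u_{j+1}+u_{j-1}$. Replace
$u_j$ by $w$, and lower every $u_{j+qm}$ by the same amount. The new sequence is a supersolution.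
This applies in particular when
\begin{enumerate}
\item[(a)] $F_j(u)>0$ and $w<u_j$ is close enough to $u_j$; or
\item[(b)] $w<u_j$ and $g(w)\ge g(u_j)$.
\end{enumerate}
The same holds for a finite sequence $(u_0,\dots,u_N)$ satisfying $u_{i+1}+u_{i-1}\le g(u_i)$ for
$0<i<N$, when one interior entry is lowered.
\end{lemma}

\begin{proof}
No entry increases, so no left side of an inequality $u_{i+1}+u_{i-1}\le g(u_i)$ increases. At sites that are not
lowered the right side is unchanged. At the lowered sites the inequality holds by the choice of
$w$. This covers $q=1,2$, where some neighbors are lowered together with $u_j$ or coincide modulo $q$. In case~(a) use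
continuity of $g$; in case~(b), $g(w)\ge g(u_j)\ge u_{j+1}+u_{j-1}$.
\end{proof}

To take a least supersolution we need a barrier from below. Integers are convenient, because
there the kick vanishes.

\begin{lemma}[Integer barrier]\label{lem:S}
If $p\ge1$, the class $\mathcal C(q,p,s)$ contains an integer-valued sequence $S$ with $S_0=0$ and
$\Delta^2S_j\ge0=f_k(S_j)$ for all $j$ and $k$. Integer translates of $S$ lie in the same class and
satisfy the same inequality.
\end{lemma}

\begin{proof}
Write $s=aq+b$ with $0\le b<q$. Let $\delta_j=a$ for $0\le j<q-b$, $\delta_j=a+1$ for $q-b\le j<q$, and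
$\delta_{j+q}=\delta_j+p$. Since $p\ge1$, we have $\delta_q=a+p\ge a+1\ge\delta_{q-1}$, so $\delta$ is
nondecreasing. Let $S_0=0$ and $S_{j+1}-S_j=\delta_j$. Then $\Delta^2S_j=\delta_j-\delta_{j-1}\ge0$. Also $S_q-S_0=aq+b=s$,
and $S_{j+q}-S_j$ grows by $\delta_{j+q}-\delta_j=p$ when $j$ grows by one, so $S\in\mathcal C(q,p,s)$.
\end{proof}

\begin{lemma}[Least supersolution]\label{lem:least}
Let $k>0$, $p\ge1$, let $X\in\mathcal C(q,p,s)$ be a supersolution at $k$, and let $S$ be the sequence
from Lemma~\ref{lem:S}, translated by an integer so that $S\le X$; this is possible, since $X-S$ is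
$q$-periodic. Among the supersolutions $v\in\mathcal C$ at
$k$ with $v\ge S$ there is a least one, $u$, and $u$ is a solution. In particular $\rho^+(k)\ge p/q$.
\end{lemma}

\begin{proof}
Let $u$ be the pointwise infimum of these $v$; then $u\in\mathcal C$ and $u\ge S$. Fix $j$ and choose
admissible $v^{(n)}$ with $v^{(n)}_j\to u_j$. Then
\[
u_{j+1}+u_{j-1}\le v^{(n)}_{j+1}+v^{(n)}_{j-1}\le g(v^{(n)}_j)\to g(u_j),
\]
so $u$ is a supersolution, and it is the least one. Suppose $F_j(u)>0$ for some $j$. If $u_j>S_j$, we can lower $u_j$
slightly by Lemma~\ref{lem:LP}(a), keeping $u\ge S$; this contradicts minimality. If $u_j=S_j$, then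
\[
u_{j+1}+u_{j-1}\ge S_{j+1}+S_{j-1}\ge2S_j=g(S_j)=g(u_j),
\]
so $F_j(u)\le0$, a contradiction. Hence $u$ is a solution. The last claim is \eqref{eq:solrho}.
\end{proof}

For $q=1$ a supersolution is a point with $k\sin2\pi u_0\ge p$, and the least one above an integer is the
left end of an interval on which this holds. In the notation of Section~\ref{sec:model} with $n=p$,
it is for $k>p$ the hyperbolic solution, with $\tau<0$, and at the first parameter $k=p$ it is the degenerate
one.

\section{Maximal climbers that are never kicked down}\label{sec:good}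

Throughout this section $k>\kappa_*$. The goal is Proposition~\ref{prop:up}: some ergodic
maximizing measure is supported where $\sin2\pi x\ge0$.

\subsection{The good set}

Let $x_M\in(\frac14,\frac12)$ be defined by $\cos2\pi x_M=-\frac1{\pi k}$. Then $g'(x_M)=0$, $g$ is
strictly decreasing on $[x_M,1-x_M]$, and
\begin{equation}\label{eq:kappa}
k\sin2\pi x_M=\sqrt{k^2-1/\pi^2}>1 .
\end{equation}
This inequality is why we assume $k>\kappa_*$; the point $x_M$ itself exists for all $k>1/\pi$.

By Lemma~\ref{lem:LP}(b), an entry can be lowered whenever $g$ is at least as large at some lower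
point. The local maximum $x_M$ of $g$ offers such a point for many entries
(Figure~\ref{fig:g}). Let $G\subset\mathbb R$ be the complement of
\[
\{\,n+r:\ n\in\mathbb Z,\ r\in(x_M,1),\ g(r)<g(x_M)\,\}.
\]
The removed set is open and $1$-periodic, so $G$ is closed and $1$-periodic. Moreover
\begin{equation}\label{eq:lower}
x\notin G\quad\Longrightarrow\quad w=\lfloor x\rfloor+x_M\ \text{ satisfies }\ \lfloor x\rfloor\le w<x,\quad g(w)>g(x).
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[->] (-0.3,0) -- (7.7,0) node[right] {$r$};
\draw[->] (0,-0.2) -- (0,3.1);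
\draw[thick,domain=0:1,samples=90] plot ({7*\x},{1.4*(2*\x+1.2*sin(360*\x))});
\draw[dashed] (2.049,2.44) -- (6.81,2.44);
\draw[dotted] (2.049,0) -- (2.049,2.44);
\draw[dotted] (6.81,0) -- (6.81,2.44);
\draw[dotted] (7,0) -- (7,2.8);
\draw[line width=2.5pt] (0,0) -- (2.049,0);
\draw[line width=2.5pt] (6.81,0) -- (7,0);
\node[below] at (2.049,0) {$x_M$};
\node[below] at (7,0) {$1$};
\node[below] at (0.15,-0.02) {$0$};
\node[above] at (2.049,2.44) {$g(x_M)$};
\node at (4.6,0.85) {$g$};
\end{tikzpicture}
\caption{The graph of $g(r)=2r+k\sin2\pi r$ on $[0,1]$ for $k=1.2$. The good set $G$ is drawn thick on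
the axis. At a removed point, $g$ is smaller than at the point $x_M$ to its left, so an entry there can be lowered to $x_M$.}
\label{fig:g}
\end{figure}

Since $g<g(x_M)$ on $(x_M,1-x_M]$, a point of $G$ has fractional part in $[0,x_M]$ or in
$(1-x_M,1)$. So each $x\in G$ is uniquely
\[
x=n+e,\qquad n\in\mathbb Z,\quad e\in(-x_M,x_M] .
\]
Because $2x_M<1$, the intervals $[n-x_M,n+x_M]$ are disjoint, and the \emph{offset} $e$ is a
continuous function on $G$. The kick at $x$ has the sign of $e$, as $|e|<\frac12$. If $e<0$, then
$1+e\in(x_M,1)\cap G$, so
\begin{equation}\label{eq:neg}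
g(e)=g(1+e)-2\ge g(x_M)-2 .
\end{equation}

Membership in $G$ does not by itself exclude a negative offset. The next lemma shows that negative
offsets propagate: next to one there is an even more negative one.

\begin{lemma}\label{lem:offset}
Let $x_{i-1},x_i,x_{i+1}\in G$ have offsets $e_{i-1},e_i,e_{i+1}$, and let $x_{i+1}+x_{i-1}=g(x_i)$.
\begin{enumerate}
\item[(a)] If $e_i<0$, then $\min(e_{i-1},e_{i+1})<e_i$.
\item[(b)] If $e_i=0$, then $e_{i-1}+e_{i+1}=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $g(n+e)=2n+g(e)$, we have $e_{i+1}+e_{i-1}=g(e_i)+m$ for some $m\in\mathbb Z$, and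
\[
-1<-2x_M<e_{i+1}+e_{i-1}\le2x_M<1 .
\]
If $e_i=0$, then $g(e_i)=0$, so $m$ is an integer in $(-1,1)$, and $m=0$.

Let $e_i<0$. Then $e_i\in(-\frac12,0)$ and $g(e_i)<0$. If $m\le-1$, the sum is below $-1$, which is
impossible. If $m\ge1$, then by \eqref{eq:neg} and \eqref{eq:kappa} the sum is at least
\[
g(x_M)-1=2x_M+k\sin2\pi x_M-1>2x_M ,
\]
again impossible. So $m=0$, and the sum equals $2e_i+k\sin2\pi e_i<2e_i$.
\end{proof}

\subsection{Maximizing measures in the good set}

To bring a maximizing measure into $G$ we apply the lowering principle to long orbit segments with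
fixed ends. Lowering the interior of a segment cannot increase its initial slope or decrease its
final slope, so it cannot decrease the climb.

\begin{proposition}\label{prop:up}
Let $k>\kappa_*$ and $\omega=\rho^+(k)$. There is an ergodic maximizing measure $\mu$ such that
on $K=\operatorname{supp}\mu$ one has $x\in G$ and $0\le e\le x_M$. If $z\in K\setminus\{(0,0)\}$,
then $e>0$ along the whole orbit of $z$. In particular $\sin2\pi x\ge0$ on $K$, with strict inequality off $(0,0)$.
\end{proposition}

\begin{proof}
\emph{Long segments in $G$.} Let $N\ge2$ and let $D_N$ be the maximum over the torus of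
$p_2(T_k^Nz)-p_2(z)$. Integrating this function against a maximizing measure and using \eqref{eq:kicks}, we get $D_N\ge N\omega$. Let
$x_0,\dots,x_N$ be an orbit segment attaining $D_N$. Since $y_N=x_N-x_{N-1}$ and $y_0=y_1-f(x_0)$,
\begin{equation}\label{eq:DN}
D_N=(x_N-x_{N-1})-(x_1-x_0-f(x_0)).
\end{equation}
Consider all sequences $(u_0,\dots,u_N)$ with $u_0=x_0$, $u_N=x_N$ and $u_{j+1}+u_{j-1}\le g(u_j)$ for
$0<j<N$. The segment itself is one. Let $P$ be the sequence with the same ends and $\Delta^2P_j=k$ for
$0<j<N$. Then $\Delta^2(u-P)_j\le f(u_j)-k\le0$, so $u-P$ is concave with zero ends, and $u\ge P$.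
Thus the sequences considered are bounded below. By the limiting argument of Lemma~\ref{lem:least},
their pointwise infimum is a least one, which we now call $u$. None of its interior entries can be
lowered. So Lemma~\ref{lem:LP}(a) gives $u_{j+1}+u_{j-1}=g(u_j)$ for $0<j<N$, that is, $u$ is an orbit
segment, and \eqref{eq:lower} with
Lemma~\ref{lem:LP}(b) gives $u_j\in G$ for $0<j<N$. The vertical displacement of $u$ is given by
the right side of \eqref{eq:DN} with $u$ in place of $x$. As $u_0=x_0$, $u_N=x_N$, $u_1\le x_1$ and $u_{N-1}\le x_{N-1}$, this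
displacement is at least $D_N$, hence equal to $D_N$.

\emph{The limit measure.} Let $\mu_N$ be the uniform probability measure on the $N-1$ consecutive orbit points
$(u_j,u_j-u_{j-1})$, $1\le j\le N-1$, in $T^2$. It is supported in the closed set $\{x\in G\}$. For
continuous $\varphi$,
$|\int\varphi\circ\overline T_k\,d\mu_N-\int\varphi\,d\mu_N|\le2\|\varphi\|_\infty/(N-1)$, and by \eqref{eq:kicks}
\[
\int f\,d\mu_N=\frac{D_N-f(u_0)}{N-1}\ge\frac{N\omega-k}{N-1}.
\]
A weak-* limit of the $\mu_N$ is therefore invariant, supported in $\{x\in G\}$, with $\int f\ge\omega$, hence $=\omega$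
by Lemma~\ref{lem:max}. No ergodic component has integral above $\omega$, so almost every one has
integral $\omega$ and is supported in $\{x\in G\}$. Let $\mu$ be such a component.

\emph{Signs.} The set $K=\operatorname{supp}\mu$ is compact, $\overline T_k(K)=K$, and $e$ is
continuous on $K$. If $\min_Ke<0$, then Lemma~\ref{lem:offset}(a) at a point attaining the minimum
gives an image or preimage in $K$ with a smaller offset, a contradiction. So $e\ge0$ on $K$. If
$e_i=0$ at some time on an orbit in $K$, then Lemma~\ref{lem:offset}(b) and $e\ge0$ give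
$e_{i\pm1}=0$, and inductively all $e_j=0$. Then all $x_j$, and all $y_j=x_j-x_{j-1}$, are
integers, and the point is $(0,0)$. Finally, $0\le e\le x_M<\frac12$ gives the statement on
$\sin2\pi x$.
\end{proof}

\section{Closing a fast orbit}\label{sec:closing}

We now take an orbit in the support $K$ of Proposition~\ref{prop:up} and close it at a return near its
starting point. Its climb per step must be at least
$\omega$, not just close to $\omega$. This is why we use the exact averages given by Kac's formula, which we recall with its proof.

\begin{lemma}[Kac]\label{lem:kac}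
Let $R$ be an invertible map of a probability space that preserves the measure $\mu$ and is ergodic. Let
$\mu(B)>0$, let $\tau$ be the first return time to $B$, and let $\varphi$ be a bounded measurable function. Then
\[
\int_B\sum_{j<\tau}\varphi\circ R^j\,d\mu=\int\varphi\,d\mu,\qquad\text{in particular}\quad \int_B\tau\,d\mu=1 .
\]
\end{lemma}

\begin{proof}
The sets $R^j(B\cap\{\tau>j\})$, $j\ge0$, are pairwise disjoint, since a point of the $j$-th set had its
latest visit to $B$ exactly $j$ steps ago. Their union has full measure, because almost every point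
visited $B$ in the past. Sum
$\int_{B\cap\{\tau>j\}}\varphi\circ R^j\,d\mu=\int_{R^j(B\cap\{\tau>j\})}\varphi\,d\mu$ over $j$,
first for $\varphi=1$, which shows that $\tau$ is integrable over $B$, then for bounded $\varphi$.
\end{proof}

\begin{proposition}\label{prop:closing}
Let $\kappa_*<k<k'$ and $\omega=\rho^+(k)$. There is a class $\mathcal C(q,p,s)$ with $p\ge1$ and
$p/q\ge\omega$, and with $p/q>\omega$ if $\omega$ is irrational, which contains a supersolution at
$k'$. Consequently $\rho^+(k')\ge p/q$.
\end{proposition}

\begin{proof}
\emph{The ball.} By \eqref{eq:trivial}, $\omega\ge1$. Let $\mu,K$ be as in Proposition~\ref{prop:up}.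
Since $\int f_k\,d\mu=\omega>0$, there is $z^*\in K\setminus\{(0,0)\}$, and then $\overline T_k^{-1}z^*\in K\setminus\{(0,0)\}$
too. So $\sin2\pi x>0$ at both points. Choose first $c>0$ and then a ball $B$ around
$z^*$ of radius $r<\frac14$ such that
\[
\sin2\pi x\ge c\ \text{ at }z\text{ and at }\overline T_k^{-1}z\ \text{ for all }z\in B,\qquad 4r\le(k'-k)c .
\]
We have $\mu(B)>0$. Fix a lift $\tilde B\subset\mathbb R^2$ of $B$.

\emph{A return that climbs at least $\omega$ per step.} For $\mu$-almost every $z\in B$, with return time
$\tau$ and lift $\tilde z\in\tilde B$, write $T_k^\tau\tilde z=\tilde z'+(s,p)$ with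
$\tilde z'\in\tilde B$ and $s,p\in\mathbb Z$. With $x_j$ the first coordinates of the orbit of
$\tilde z$,
\[
\sum_{j<\tau}f_k(x_j)=p+p_2(\tilde z')-p_2(\tilde z) .
\]
In particular $|p|\le k\tau+1$ is integrable over $B$. By Kac's formula, the left side has integral
$\omega$ over $B$, and $\int_B\tau\,d\mu=1$. The return map preserves $\mu|_B$, so
$\int_B(p_2(\tilde z')-p_2(\tilde z))\,d\mu=0$. Hence
\[
\int_B(p-\tau\omega)\,d\mu=0 .
\]
So there is $z\in B\cap K$ with $p-\tau\omega\ge0$. If $\omega$ is irrational, $p-\tau\omega$ is never
$0$, so in fact $p-\tau\omega>0$. Fix this $z$ and put $q=\tau$; then $p\ge q\omega>0$.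

\emph{The closed sequence.} Let $(x_j,y_j)$ be the orbit of $\tilde z$ and $\tilde z'=(x_0',y_0')$. Thus
\[
x_q=x_0'+s,\qquad y_q=y_0'+p,\qquad |x_0'-x_0|\le2r,\quad|y_0'-y_0|\le2r .
\]
Let $X\in\mathcal C(q,p,s)$ be the element with $X_j=x_j$ for $0\le j\le q-1$. It can fail to satisfy the
orbit equation of $T_k$ only at the seam, the sites $j=0$ and $j=q-1$ modulo $q$. We check
$\Delta^2X_j\le f_{k'}(X_j)$ for $0\le j\le q-1$, which suffices since both
sides are $q$-periodic.
\begin{itemize}
\item $0<j<q-1$: $\Delta^2X_j=f_k(x_j)\le f_{k'}(x_j)$, because $\sin2\pi x_j\ge0$ by Proposition~\ref{prop:up}.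
\item $j=q-1$, $q\ge2$: here $X_q=x_0+s=x_q+(x_0-x_0')$, so $\Delta^2X_{q-1}\le f_k(x_{q-1})+2r$.
\item $j=0$, $q\ge2$: the class relation with index $-1$ gives $X_{-1}=x_{q-1}+p-s$, and
$x_{q-1}=x_q-y_q=x_0'+s-y_0'-p$. So
\begin{equation}\label{eq:seam}
X_{-1}=x_0'-y_0'=x_{-1}+(x_0'-x_0)-(y_0'-y_0),
\end{equation}
and $\Delta^2X_0\le f_k(x_0)+4r$.
\item $q=1$: $\Delta^2X_0=p=y_1-y_0'=f_k(x_0)-(y_0'-y_0)\le f_k(x_0)+2r$.
\end{itemize}
At $j=0$ and $j=q-1$ we have $\sin2\pi x_j\ge c$: the point at time $0$ is $z\in B$, and the point at time
$q-1$ is $\overline T_k^{-1}(\overline T_k^qz)$ with $\overline T_k^qz\in B$. Therefore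
$f_{k'}(x_j)\ge f_k(x_j)+(k'-k)c\ge f_k(x_j)+4r$ at these sites, which absorbs the seam errors. So $X$ is a supersolution
at $k'$. The last claim is Lemma~\ref{lem:least}.
\end{proof}

\section{Birth of elliptic points}\label{sec:birth}

\subsection{The trace formula}

For $u\in\mathcal C(q,p,s)$ let $H=D_uF(u,k)$, acting on $q$-periodic sequences by
\begin{equation}\label{eq:H}
(H\xi)_j=a_j\xi_j-\xi_{j+1}-\xi_{j-1},\qquad a_j=g_k'(u_j)=2+2\pi k\cos2\pi u_j .
\end{equation}
It is a symmetric $q\times q$ matrix (for $q=1$ it is the number $a_0-2$; for $q=2$ its off-diagonal entries are $-2$).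
The following identity links it to the multipliers.

\begin{lemma}\label{lem:trace}
For real $a_0,\dots,a_{q-1}$, extended $q$-periodically, let $H$ be the matrix with
$(H\xi)_j=a_j\xi_j-\xi_{j+1}-\xi_{j-1}$ on $q$-periodic sequences, and let
$M=A_{q-1}\cdots A_0$ with $A_j=\begin{pmatrix}a_j&-1\\1&0\end{pmatrix}$. Then
$\operatorname{tr}M=2+\det H$. In particular, along a solution of
class $\mathcal C(q,p,s)$ the derivative of $T_k^q$ has trace $2+\det H$.
\end{lemma}

\begin{proof}
For $\lambda\in\mathbb C$ let $M_\lambda$ be $M$ with each $a_j$ replaced by $a_j-\lambda$. The matrix $H-\lambda$ is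
singular iff $\xi_{j+1}=(a_j-\lambda)\xi_j-\xi_{j-1}$ has a nonzero $q$-periodic solution, iff $M_\lambda$
fixes a nonzero vector $(\xi_0,\xi_{-1})$, iff $\operatorname{tr}M_\lambda=2$, since
$\det M_\lambda=1$. So $\det(H-\lambda)$ and $\operatorname{tr}M_\lambda-2$, polynomials in $\lambda$
of degree $q$ with leading coefficient $(-1)^q$, have the same zero set. They coincide whenever $H$
has $q$ distinct eigenvalues. The discriminant of the characteristic polynomial of $H$ is a polynomial in the
$a_j$. It is nonzero for $a_j=Lj$, $0\le j<q$, with $L$ large, because then the Gershgorin discs of $H$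
are disjoint. Hence it is nonzero on a dense set of $(a_j)$, and the identity holds everywhere by
continuity. Put $\lambda=0$. The last statement follows from \eqref{eq:A}.
\end{proof}

\subsection{The fold}

\begin{proposition}\label{prop:birth}
Let $\kappa_*<a<k'$, and let $\mathcal C=\mathcal C(q,p,s)$ with $p\ge1$ and $p/q>\rho^+(a)$ contain a
supersolution at $k'$. Then there are $k_1\in(a,k']$ and $\delta>0$ such that $\overline T_k$ is not
fully ergodic for almost every $k\in(k_1,k_1+\delta)$.
\end{proposition}

\begin{proof}
We follow the four features listed in Section~\ref{sec:model}.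

\emph{Step 1: the first parameter.} Let
\[
\Lambda=\{k\in[a,k']:\ \mathcal C\text{ contains a solution at }k\}.
\]
By Lemma~\ref{lem:least}, $k'\in\Lambda$. By \eqref{eq:solrho} and $p/q>\rho^+(a)$, $a\notin\Lambda$. To see that $\Lambda$ is
closed, let $k_n\in\Lambda$, $k_n\to k$, with solutions $u^{(n)}$, normalized by adding integer constants so that
$u^{(n)}_0\in[0,1)$. With $S$ from Lemma~\ref{lem:S}, $S_0=0$, the $q$-periodic sequences
$d=u^{(n)}-S$ have second differences bounded by a constant $C$ independent of $n$. The first differences of $d$ sum to zero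
over a period and any two of them differ by at most $qC$, so they are bounded by $qC$, and $|d_j|\le1+q^2C$ for $0\le j<q$. A
subsequence of the $u^{(n)}$ converges, and its limit is a solution at $k$. So $\Lambda$ is closed,
\[
k_1=\min\Lambda\in(a,k'],
\]
and $\mathcal C$ contains no solution for parameters in $[a,k_1)$.

\emph{Step 2: the least solution at $k_1$ has positive kicks.} Translate $S$ by an integer so that it lies below some
solution at $k_1$. Let $u$ be the least supersolution $\ge S$ in $\mathcal C$ at $k_1$; it is a solution by
Lemma~\ref{lem:least}. Use $G,x_M,e$ for the parameter $k_1>\kappa_*$. If $u_j\notin G$, then by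
\eqref{eq:lower} and Lemma~\ref{lem:LP}(b) we can lower $u_j$ to $\lfloor u_j\rfloor+x_M$, and this is
at least $S_j$ because $S_j\le u_j$ is an integer. This contradicts minimality. So all $u_j\in G$.
The offsets $e_j$ are $q$-periodic. Lemma~\ref{lem:offset}(a) at their minimum shows $e_j\ge0$
for all $j$. If some $e_j=0$, then Lemma~\ref{lem:offset}(b) gives inductively that all $e_j=0$, so $\Delta^2u_j=f(u_j)=0$
for all $j$. But
\[
\sum_{j=0}^{q-1}\Delta^2u_j=(u_q-u_{q-1})-(u_0-u_{-1})=p\ge1 ,
\]
a contradiction. Hence $0<e_j\le x_M<\frac12$ for all $j$. So $u_j$ is not an integer, and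
\begin{equation}\label{eq:pos}
\sin2\pi u_j>0,\qquad u_j>S_j\qquad\text{for all }j.
\end{equation}

\emph{Step 3: degeneracy.} Let $H=D_uF(u,k_1)$. For large $C$ the symmetric matrix $CI-H$ is nonnegative
and irreducible (its positive off-diagonal entries connect the sites cyclically). By the
Perron--Frobenius theorem its largest eigenvalue is simple with a positive eigenvector. So the
least eigenvalue $\lambda_1$ of $H$ is simple, with an eigenvector $v>0$.

If $\lambda_1<0$, then $F(u-\tau v,k_1)=-\tau\lambda_1v+O(\tau^2)>0$ for small $\tau>0$. So
$u-\tau v<u$ is a supersolution, and it is $\ge S$ for small $\tau$ by \eqref{eq:pos}. This contradicts minimality.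
If $\lambda_1>0$, then $H$ is invertible, and the implicit function theorem gives solutions for
$k<k_1$ near $k_1$. This contradicts Step~1. Hence $\lambda_1=0$, $\ker H=\mathbb Rv$, and the other
eigenvalues of $H$ are positive.

\emph{Step 4: the curve of solutions.} We have $\partial_kF(u,k_1)=(\sin2\pi u_j)_j$, and
$\langle v,\partial_kF\rangle>0$ by \eqref{eq:pos}. So $\partial_kF\notin v^\perp=\operatorname{Range}H$.
Thus $D_{(u,k)}F$ is onto, and its kernel is $\mathbb R(v,0)$: if $H\xi+\eta\,\partial_kF=0$,
pairing with $v$ gives $\eta=0$. The zeros of $F$ near $(u,k_1)$ therefore form a real-analytic curve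
\[
(x(\tau),\kappa(\tau)),\quad|\tau|<\tau_0,\qquad x(0)=u,\ \kappa(0)=k_1,\ x'(0)=v,\ \kappa'(0)=0 .
\]
By Step~1, $\kappa(\tau)\ge k_1$ for small $\tau$. If $\kappa(\tau)=k_1$ for some small $\tau<0$, then
$x(\tau)=u+\tau v+O(\tau^2)<u$ is a solution at $k_1$ with $x(\tau)\ge S$, contradicting
minimality. So $\kappa$ is not constant, and by analyticity
\[
\kappa(\tau)=k_1+c\tau^{2m}+\cdots,\qquad c>0,\ m\ge1 .
\]
The value $m=1$ corresponds to the ordinary fold, but we do not need to know $m$.
After shrinking $\tau_0$, $\kappa'>0$ on $(0,\tau_0)$.

\emph{Step 5: the upper branch has negative determinant.} Let $H(\tau)=D_uF(x(\tau),\kappa(\tau))$,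
with simple least eigenvalue $\lambda_1(\tau)$ and continuous eigenvector $v(\tau)$, $v(0)=v$.
Differentiate $F(x(\tau),\kappa(\tau))=0$ in $\tau$ and pair with $v(\tau)$:
\[
\lambda_1(\tau)\,\langle v(\tau),x'(\tau)\rangle=-\kappa'(\tau)\sum_{j=0}^{q-1}v_j(\tau)\sin2\pi x_j(\tau) .
\]
At $\tau=0$ the inner product is $\langle v,v\rangle>0$, and the sum is positive by \eqref{eq:pos}. Both stay positive for
small $\tau>0$, where $\kappa'(\tau)>0$, so $\lambda_1(\tau)<0$ there. The other eigenvalues
stay positive. Hence $\det H(\tau)<0$ for small $\tau>0$, and $\det H(\tau)\to0$ as $\tau\to0^+$.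

\emph{Step 6: islands.} By Lemma~\ref{lem:trace}, for small $\tau>0$ the corresponding fixed point of
$\overline T^q_{\kappa(\tau)}$ has trace $t(\tau)=2+\det H(\tau)\in(-2,2)$, and $t(\tau)\to2$ as
$\tau\to0^+$. Write $t(\tau)=2\cos2\pi\alpha(\tau)$ with $\alpha(\tau)\in(0,\frac12)$. After shrinking $\tau_0$, $\alpha$ is
real-analytic on $(0,\tau_0)$. It is nonconstant, since $\alpha>0$ and $\alpha(\tau)\to0$ as $\tau\to0^+$. By
Lemma~\ref{lem:N}, $\alpha(\tau)$ is Diophantine for almost every $\tau\in(0,\tau_0)$. As $\kappa$ is
an analytic diffeomorphism of $(0,\tau_0)$ onto an interval $(k_1,k_1+\delta)$, for almost every $k$ in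
that interval the angle at the parameter $\tau$ with $\kappa(\tau)=k$ is Diophantine. Apply Lemma~\ref{lem:E}.
\end{proof}

\subsection{End of the proof of Theorem~\ref{thm:A}}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
For $k<\kappa_{**}$ see Proposition~\ref{prop:small}. Let $k>\kappa_*$, let $\omega=\rho^+(k)$ be irrational,
and put $k''=k+\epsilon/2$. Proposition~\ref{prop:closing}, applied to $k<k''$, gives a class
$\mathcal C(q,p,s)$ with $p\ge1$ and $p/q>\omega=\rho^+(k)$ that contains a supersolution at $k''$.
Proposition~\ref{prop:birth} with $a=k$ and $k'=k''$ gives $k_1\in(k,k+\epsilon/2]$ and $\delta>0$ such that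
$\overline T_{k'}$ is not fully ergodic for almost every $k'\in(k_1,k_1+\delta)$. The interval
$J=\bigl(k_1,\,k_1+\min(\delta,\epsilon/2)\bigr)\subset(k,k+\epsilon)$ has the required property.
\end{proof}

\begin{remark}
In the range $k>\kappa_*$ the periodic points at the centers of these islands have rational vertical rotation number $p/q>\rho^+(k)$.
Irrationality of $\omega$ is used only to get $p/q>\omega$ in
Proposition~\ref{prop:closing}. If $\omega$ is rational, that proposition may return $p/q=\omega$. A solution of
the class may then already exist at $k$, and nothing needs to be born between $k$ and $k''$.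
\end{remark}

\section{Continuity, monotonicity and plateaus}

We prove Theorem~\ref{thm:B}.

\subsection{Continuity}

\emph{Upper semicontinuity.} Let $k_n\to k$ and let $\mu_n$ be maximizing for $k_n$. Since
$\overline T_{k_n}\to\overline T_k$ uniformly, any weak-* limit $\mu$ of the $\mu_n$ is
$\overline T_k$-invariant, and along the subsequence
$\rho^+(k_n)=\int f_{k_n}\,d\mu_n\to\int f_k\,d\mu\le\rho^+(k)$.

\emph{Lower semicontinuity.} Let $k>0$, $\omega=\rho^+(k)$ and $\eta<\omega$. We need
$\rho^+(k'')>\eta$ for $k''$ near $k$. Since $\rho^+\ge0$, we may assume $\omega>0$ and $\eta\ge0$. Here $k''$ may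
be smaller than $k$, and for $k\le\kappa_*$ the signs of the kicks are not under control, so we cannot gain a margin by
changing $k$. Instead we give up one unit of climb, which is negligible for long returns.

Let $\mu$ be ergodic and maximizing, and let $B$ be a ball around a point of $\operatorname{supp}\mu$ of
radius $r_0<\frac14$ with
\[
4r_0+2r_0(2+2\pi k)<1 .
\]
For almost every $z\in B$ there are infinitely many return times $q$ to $B$. Along them
$T_k^q\tilde z=\tilde z'+(s,p)$ with $p/q\to\omega$, where $\tilde z,\tilde z'$ are in a fixed lift of $B$. Choose a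
return with $q\ge2$, $p-1\ge1$ and $(p-1)/q>\eta$. With the notation $(x_j,y_j)$, $(x'_0,y'_0)$ of the proof of
Proposition~\ref{prop:closing}, let $X\in\mathcal C(q,p-1,s)$ have
\[
X_0=x_0-2r_0,\qquad X_j=x_j\quad(1\le j\le q-1).
\]
Then $X_0\le x_0$ and $X_q=x_0-2r_0+s\le x_0'+s=x_q$, so $F_j(X,k)\ge0$ for $1\le j\le q-1$. The computation
leading to \eqref{eq:seam}, with $p-1$ in the class relation, gives
$X_{-1}=x_{q-1}+(p-1)-s=x_0'-y_0'-1\le x_{-1}+4r_0-1$. Since $|g'|\le2+2\pi k$,
\[
X_1+X_{-1}\le g(x_0)+4r_0-1<g(x_0)-2r_0(2+2\pi k)\le g(X_0),
\]
that is, $F_0(X,k)>0$. We spread this strict inequality to all sites. Lower $X_0$ by an amount so small that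
still $F_0>0$; then $F_1>0$, and no other $F_j$ decreases. Next, if $q\ge3$, lower $X_1$ so little that still
$F_1>0$; then $F_2>0$, and again no other $F_j$ decreases. Continue through site $q-2$. At the
end all $F_j>0$ at $k$. By continuity all $F_j>0$ at every $k''$ near $k$. Since $p-1\ge1$,
Lemma~\ref{lem:least} gives $\rho^+(k'')\ge(p-1)/q>\eta$. So $\rho^+$ is continuous.

\subsection{Monotonicity and irrational values}

Let $\kappa_*<k<k'$. By Proposition~\ref{prop:closing}, $\rho^+(k')\ge\rho^+(k)$, with strict
inequality if $\rho^+(k)$ is irrational. This completes (1), and it shows that an irrational value is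
taken at most once on $(\kappa_*,\infty)$. Let $\omega>\kappa_*$ be irrational. If $\rho^+(k)=\omega$, then
$k\ge\omega>\kappa_*$ by \eqref{eq:trivial}; so there is at most one such $k>0$. One exists by
continuity, since $\rho^+(\kappa_*)\le\kappa_*<\omega$ and $\rho^+(k)\ge\lfloor k\rfloor\to\infty$. This
proves (2).

\subsection{Parameters off the plateaus}

Let $\kappa_*<a<b$ and $\rho^+(a)\ne\rho^+(b)$; by (1), $\rho^+(a)<\rho^+(b)$. By continuity there is
$b'\in(a,b)$ with $\rho^+(b')>\rho^+(a)$. Let $k''\in(b',b)$. Proposition~\ref{prop:closing} for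
$b'<k''$ gives a class with $p\ge1$ and $p/q\ge\rho^+(b')>\rho^+(a)$ that contains a supersolution at $k''$.
Proposition~\ref{prop:birth} with this $a$ and $k'=k''$ gives $k_1\in(a,k'']$ and $\delta>0$. Take
$J=(k_1,k_1+\delta)\cap(a,b)$, which is a nonempty open interval because $a<k_1\le k''<b$.

For the density statement, parameters in $(0,\kappa_{**})$ are limits of parameters with non-ergodic maps by
Proposition~\ref{prop:small}. If $k>\kappa_*$ is not in the interior of a plateau, $\rho^+$ is nonconstant on every
neighborhood of $k$, and the statement just proved gives parameters with non-ergodic maps arbitrarily close to $k$.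
Finally, a plateau has rational height, because by (2) an irrational value is taken at most
once on $(\kappa_*,\infty)$. This proves (3) and Theorem~\ref{thm:B}.\qed

\begin{remark}
We do not prove that parameters with non-ergodic maps are dense in the interior of the plateaus, which have rational
height. The question concerned irrational $\rho^+(k)$ only.
\end{remark}

\begin{thebibliography}{9}
\bibitem{VR}
\emph{On properties of the vertical rotation interval for twist mappings},
\texttt{http://www.ime.usp.br/\textasciitilde sazanata/vertrot.pdf}.

\bibitem{R1}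
R\"ussmann,
\emph{Math. Ann.} \textbf{169} (1967), 55--72.

\bibitem{R2}
R\"ussmann,
\emph{Ergodic Theory Dynam. Systems} \textbf{22} (2002), 1551--1573.

\bibitem{SM}
Siegel and Moser,
\emph{Lectures on Celestial Mechanics}, \S\S32--34.
\end{thebibliography}

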